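\title{A Bezout semigroup that is not a divisibility theory}

\begin{abstract}
The principal ideals of a commutative Bezout ring form, under multiplication, a Bezout semigroup. We show that the converse fails: there is a Bezout semigroup of cardinality $\aleph_3$ that is not isomorphic to the monoid of principal ideals of any commutative ring. The example belongs to a family $S(A)$ indexed by four-colored sets $A$ and built from a four-dimensional cube of totally ordered monoids that cannot be lifted to a cube of rings. We determine exactly which $S(A)$ come from Bezout rings; the answer depends only on the cardinalities of the color classes. It follows that the divisibility theories of Bezout rings cannot be axiomatized in $L_{\infty\omega}$ and are not closed under directed unions. All proofs are in ZFC.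
\end{abstract}

\section{Introduction}

\subsection*{The problem}
Rings are commutative with $1$, monoids are commutative and written multiplicatively, and homomorphisms preserve $1$ and, between monoids with zero, also $0$. The principal ideals of a ring $R$ form a monoid with zero $\mathcal P(R)$ under $rR\cdot sR=rsR$. The ring $R$ is a \emph{Bezout ring} if every finitely generated ideal is principal; in that case $\mathcal P(R)$, ordered by reverse inclusion, is called the \emph{divisibility theory} $S_R$ of $R$. It keeps the multiplication of $R$ up to association and forgets the addition. Which monoids arise in this way? The following axioms collect properties that every $S_R$ has.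

\begin{definition}\label{def:B}
A \emph{Bezout semigroup}, or \emph{B-semigroup}, is a monoid $S$ with $0$ such that
\begin{enumerate}
\item[(B1)] the relation $a\mid b\iff aS\supseteq bS$ is a partial order, and $S$ is a distributive lattice under it;
\item[(B2)] multiplication distributes over $\wedge$ and over $\vee$;
\item[(B3)] $S$ is \emph{hyper-normal}: if $a,b\in S$, $d=a\wedge b$ and $a=da_1$, then there is $b_1\in S$ with $a_1\wedge b_1=1$ and $b=db_1$.
\end{enumerate}
\end{definition}

The least element is $1$, the greatest is $0$, meets are greatest common divisors and joins are least common multiples. It is known that $S_R$ is a B-semigroup for every Bezout ring $R$. There the meet of $aR$ and $bR$ is $aR+bR$, and (B3) is a trace left by the Bezout identity. Indeed, let $dR=aR+bR$ and $aR=da_1R$; replacing $a$ by $da_1$, write $a=da_1$, $b=db'$, $d=xa+yb$. Then $z=1-xa_1-yb'$ satisfies $dz=0$, and a generator $b_1$ of $b'R+zR$ satisfies $db_1R=bR$ and $a_1R+b_1R\ni xa_1+yb'+z=1$.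

Do the axioms capture every trace of addition? This question is stated as open in~\cite{DT}:

\begin{quote}
\emph{Is every B-semigroup isomorphic, as a monoid with zero, to $S_R$ for some Bezout ring $R$?}
\end{quote}

The simplest cases suggest a positive answer. A field gives $\{1,0\}$, the ring $k[X]/(X^2)$ gives $\{1,\varepsilon,0\}$, a discrete valuation ring gives $\{1,h,h^2,\dots,0\}$, and a finite product of rings gives the product of the monoids. For domains the description is complete: the divisibility theories of Bezout domains are exactly the monoids $P^\bullet$ obtained by adjoining a zero to the positive cone $P$ of an abelian lattice-ordered group. Nevertheless the answer is no.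

\subsection*{Results}
Let $A=A_1\sqcup A_2\sqcup A_3\sqcup A_4$ be a disjoint union of four sets; the elements of $A_i$ have \emph{color} $i$. In Section~\ref{sec:SA} we attach to $A$ a monoid with zero $S(A)$. Let $\kappa_1\le\kappa_2\le\kappa_3\le\kappa_4$ be the cardinals $|A_1|,\dots,|A_4|$ in increasing order.

\begin{theorem}\label{thm:no}
$S(A)$ is a B-semigroup. If $\kappa_j\ge\aleph_{j-1}$ for $j=1,2,3,4$ (for example if $|A_j|=\aleph_{j-1}$, in which case $|S(A)|=\aleph_3$), then $S(A)$ is not isomorphic to the monoid of principal ideals of any commutative ring. In particular, $S(A)\not\cong S_R$ for every Bezout ring $R$.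
\end{theorem}

\begin{theorem}\label{thm:yes}
If $\kappa_j<\aleph_{j-1}$ for some $j$, then $S(A)\cong S_R$ for some Bezout ring $R$. Hence $S(A)$ is the divisibility theory of a Bezout ring if and only if $\kappa_j<\aleph_{j-1}$ for some $j$.
\end{theorem}

A \emph{B-subsemigroup} of a B-semigroup $S$ is a submonoid containing $0$ that is itself a B-semigroup, with the same meets and joins as in $S$. The logic $L_{\infty\omega}$ is recalled in Section~\ref{sec:logic}.

\begin{theorem}\label{thm:logic}
The class of divisibility theories of Bezout rings is not axiomatizable by any class of $L_{\infty\omega}$-sentences in the language $(\cdot,1,0)$, hence not by first-order axioms. It is also not closed under directed unions of B-subsemigroups.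
\end{theorem}

So no further axiom in the style of (B1)--(B3) can repair the characterization. We do not determine the least cardinality of a B-semigroup that is not a divisibility theory; Theorem~\ref{thm:no} shows that it is at most $\aleph_3$.

\subsection*{The idea}
The obstruction is finite and algebraic; its transfer to a single monoid is set-theoretic. We write down a commutative diagram of totally ordered B-semigroups $T_K$, indexed by the subsets $K$ of $\{1,2,3,4\}$. Each $T_K$ comes from a ring, but the diagram does not come from a diagram of rings, because of one polynomial identity among six elements $u_{ij}$ (Section~\ref{sec:lift}). The monoid $S(A)$ contains a trace of this diagram over every four-element set $c\subseteq A$ with one point of each color. A ring realizing $S(A)$ supplies elements $u_{xy}$, each of which depends on finitely many points of $A$. If the color classes are large, some $c$ is in general position with respect to all these finite sets, and over $c$ the finite obstruction applies (Section~\ref{sec:no}). If they are small, no such $c$ need exist; one can then remove one arrow from the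 diagram over each $c$, which makes it liftable, and glue the lifts (Section~\ref{sec:yes}).

\section{Four chains and a cube}\label{sec:cube}

\begin{lemma}\label{lem:chain}
Let $T$ be a monoid with $0$ whose divisibility relation is a total order, and suppose that $ax=a\ne0$ implies $x=1$. Then $T$ is a B-semigroup.
\end{lemma}

\begin{proof}
A total order is a distributive lattice with $\wedge=\min$ and $\vee=\max$. If $a\mid b$ then $ac\mid bc$, so multiplication distributes over $\min$ and $\max$. For (B3) let $d=a\wedge b$ and $a=da_1$. If $b\mid a$, then $d=b$ and $b_1=1$ works. Otherwise $d=a$, and $a\neq0$ because $b\mid0$; then $a=aa_1$ forces $a_1=1$, and any $b_1$ with $b=ab_1$ works.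
\end{proof}

We use four such chains:
\[
\mathbf B=\{1,0\},\qquad \mathbf E=\{1,\varepsilon,0\}\ \ (\varepsilon^2=0),\qquad \mathbf N=\{h^n:n\ge0\}\cup\{0\},
\]
\[
\mathbf Q=\{h^n:n\ge0\}\cup\{h^n\varepsilon:n\in\mathbb Z\}\cup\{0\},
\]
where in $\mathbf Q$ we put $h^m\cdot h^n\varepsilon=h^{m+n}\varepsilon$ and $h^m\varepsilon\cdot h^n\varepsilon=0$. This product is associative: a product of nonzero factors is computed by adding exponents, and it is $0$ as soon as two factors involve $\varepsilon$. We have $h^m\mid h^n\varepsilon$ for all $m\geq 0$ and $n\in\mathbb Z$, since $h^{n-m}\varepsilon\in\mathbf Q$; we have $h^m\mid h^n$ and $h^m\varepsilon\mid h^n\varepsilon$ exactly when $m\le n$; and $h^m\varepsilon\nmid h^n$. So the divisibility order of $\mathbf Q$ is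
\[
1<h<h^2<\cdots\ \ \cdots<h^{-1}\varepsilon<\varepsilon<h\varepsilon<\cdots<0 .
\]
In all four monoids $ax=a\ne0$ forces $x=1$, by comparing exponents, so all four are B-semigroups. In each of them the elements that are not nilpotent are exactly the powers $h^n$, $n\ge0$ (only $h^0=1$ in $\mathbf B$ and $\mathbf E$).

Write subsets of $\{1,2,3,4\}$ as strings, $23=\{2,3\}$, and put
\[
T_\emptyset=T_{1234}=\mathbf B,\qquad T_{23}=\mathbf Q,\qquad T_{234}=\mathbf N,\qquad T_K=\mathbf E\ \text{ for all other }K .
\]
For $K\subseteq L$ define $f_{KL}\colon T_K\to T_L$, with $0\mapsto0$ and $1\mapsto1$, as follows (Figure~\ref{fig:cube}). Let $f_{KK}$ be the identity and $f_{\emptyset L}$ the unique homomorphism. If $T_K=T_L=\mathbf E$, let $f_{KL}$ be the identity. The remaining maps are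
\[
\begin{array}{ll}
f_{2,23}\colon\ \varepsilon\mapsto h\varepsilon, & f_{3,23}\colon\ \varepsilon\mapsto\varepsilon,\\[2pt]
f_{23,123}\colon\ h^n\mapsto1,\ h^n\varepsilon\mapsto\varepsilon,\qquad & f_{23,234}\colon\ h^n\mapsto h^n,\ h^n\varepsilon\mapsto0,\\[2pt]
f_{K,234}\colon\ \varepsilon\mapsto0\quad(K=2,3,4,24,34), & f_{K,1234}\colon\ h^n\mapsto1,\ \text{nilpotents}\mapsto0 .
\end{array}
\]

\begin{figure}[ht]
\centering
\begin{tikzpicture}[xscale=1.9,yscale=1.2,every node/.style={inner sep=2pt,font=\small}]
\node (n0) at (0,0) {$\emptyset\colon\mathbf B$};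
\foreach \K/\x/\y/\T in {1/-1.5/1/E,2/-0.5/1/E,3/0.5/1/E,4/1.5/1/E,12/-2.5/2/E,13/-1.5/2/E,14/-0.5/2/E,23/0.5/2/Q,24/1.5/2/E,34/2.5/2/E,123/-1.5/3/E,124/-0.5/3/E,134/0.5/3/E,234/1.5/3/N,1234/0/4/B}
  \node (n\K) at (\x,\y) {$\K\colon\mathbf{\T}$};
\foreach \p/\q in {0/1,0/2,0/3,0/4,1/12,1/13,1/14,2/12,2/24,3/13,3/34,4/14,4/24,4/34,12/123,12/124,13/123,13/134,14/124,14/134,24/124,24/234,34/134,34/234,123/1234,124/1234,134/1234,234/1234}
  \draw[gray] (n\p)--(n\q);
\foreach \p/\q in {2/23,3/23,23/123,23/234}
  \draw[very thick] (n\p)--(n\q);
\end{tikzpicture}
\caption{The cube of chains $T_K$, $K\subseteq\{1,2,3,4\}$; maps go upward. Maps $\mathbf E\to\mathbf E$ are identities. Along the thick edges, $\varepsilon$ enters $\mathbf Q$ as $h\varepsilon$ from $2$ and as $\varepsilon$ from $3$; the map to $123$ sends $h^n\mapsto1$ and $h^n\varepsilon\mapsto\varepsilon$, and the map to $234$ keeps $h$ and kills every $h^n\varepsilon$. All maps into $234$ and $1234$ kill nilpotent elements.}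
\label{fig:cube}
\end{figure}

\begin{lemma}\label{lem:cube}
Each $f_{KL}$ is a homomorphism of monoids with zero that preserves $\wedge$ and $\vee$, and $f_{LM}f_{KL}=f_{KM}$ for $K\subseteq L\subseteq M$.
\end{lemma}

\begin{proof}
A map out of $\mathbf E$ fixing $0$ and $1$ is a homomorphism as soon as the image of $\varepsilon$ has square $0$. The maps $f_{23,123}$ and $f_{23,234}$ respect the three kinds of products $h^m\cdot h^n$, $h^m\cdot h^n\varepsilon$ and $h^m\varepsilon\cdot h^n\varepsilon$: the first gives $1\cdot 1=1$, $1\cdot\varepsilon=\varepsilon$, $\varepsilon\cdot\varepsilon=0$, the second $h^m h^n=h^{m+n}$, $h^m\cdot0=0$, $0\cdot0=0$. The map $f_{K,1234}$ is a homomorphism because a product in $T_K$ is nilpotent if and only if one factor is. A homomorphism preserves divisibility, so between chains it preserves $\min$ and $\max$.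

For the composition law let $K\subsetneq L\subsetneq M$. If $K=\emptyset$, there is only one homomorphism $\mathbf B\to T_M$. If $M=1234$, it suffices to note that $f_{KL}$ sends nilpotents to nilpotents and $h^n$ to $h^n$ or $1$. There remains $|K|=1$, $|L|=2$, $|M|=3$, where we follow $\varepsilon$. If $M=234$, then $f_{KL}(\varepsilon)$ is nilpotent and is killed in $\mathbf N$, as required. If $1\in M$ and $L\ne23$, all three maps are the identity of $\mathbf E$. Finally $2\to23\to123$ sends $\varepsilon\mapsto h\varepsilon\mapsto\varepsilon$, and $3\to23\to123$ sends $\varepsilon\mapsto\varepsilon\mapsto\varepsilon$.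
\end{proof}

\section{The cube does not lift}\label{sec:lift}

A \emph{realization} of a monoid with zero $S$ is a ring $R$ with an isomorphism $\varphi\colon\mathcal P(R)\to S$. We record it by the map $v\colon R\to S$, $v(r)=\varphi(rR)$.

\begin{lemma}\label{lem:v}
For a realization $v\colon R\to S$:
\begin{enumerate}
\item[(i)] $v$ is surjective and $v(rs)=v(r)v(s)$;
\item[(ii)] $v(r)=0$ if and only if $r=0$, and $v(r)=1$ if and only if $r$ is a unit;
\item[(iii)] $r\in sR$ if and only if $v(s)\mid v(r)$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) is the definition, and (ii) holds because $\varphi$ matches identities and zeros. If $r=st$ then $v(r)=v(s)v(t)$. Conversely, if $v(r)=v(s)a$, write $a=v(t)$; then $rR=stR$, so $r\in sR$.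
\end{proof}

A \emph{lifting} of the cube would consist of realizations $v_K\colon R_K\to T_K$ and ring homomorphisms $g_{KL}\colon R_K\to R_L$ for $K\subseteq L$ with $g_{LM}g_{KL}=g_{KM}$ and $v_Lg_{KL}=f_{KL}v_K$. The next proposition is not used later as a statement, but its proof is the model for that of Theorem~\ref{thm:no}. It rests on an identity. For any elements $u_{ij}$ $(1\le i<j\le4)$ of a ring put $\delta_{ijl}=u_{ij}u_{jl}-u_{il}$ for $i<j<l$. Then
\begin{equation}\label{eq:tetra}
u_{12}\,\delta_{234}=u_{34}\,\delta_{123}-\delta_{124}+\delta_{134},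
\end{equation}
since both sides equal $u_{12}u_{23}u_{34}-u_{12}u_{24}$. Picture the $u_{ij}$ on the edges of a tetrahedron: $\delta_{ijl}$ measures the failure of the face $ijl$ to commute, and \eqref{eq:tetra} says that if the three faces through the vertex $1$ commute and $u_{12}$ can be canceled, then the fourth face commutes.

\begin{proposition}\label{prop:nolift}
The cube $(T_K,f_{KL})$ has no lifting.
\end{proposition}

\begin{proof}
Suppose it has one. We denote an element of $R_K$ and its images in the rings $R_L$, $L\supseteq K$, by the same letter; the composition law makes this unambiguous.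

\emph{Vertices and edges.} Choose $a_i\in R_i$ with $v_i(a_i)=\varepsilon$. For $i<j$ we have $v_{ij}(a_j)=\varepsilon$, while $v_{ij}(a_i)$ is $\varepsilon$ if $ij\ne23$ and $h\varepsilon$ if $ij=23$. So $a_i=u_{ij}a_j$ for some $u_{ij}\in R_{ij}$, and $v_{ij}(u_{ij})\,\varepsilon=v_{ij}(a_i)$ gives $v_{ij}(u_{ij})=1$ for $ij\ne23$ and $v_{23}(u_{23})=h$.

\emph{Faces.} In $R_{ijl}$ we have $a_i=u_{ij}u_{jl}a_l$ and $a_i=u_{il}a_l$, so $\delta_{ijl}a_l=0$. If $i=1$, then $v_{ijl}(a_l)=\varepsilon$ in $\mathbf E$, so $v_{ijl}(\delta_{ijl})\in\{\varepsilon,0\}$, and $\delta_{ijl}$ becomes $0$ in $R_{1234}$. On the face $234$ we argue differently. The nonunits of $R_{234}$ form an ideal: of two nonunits $r,s$ one divides the other, say $r\mid s$, and then $r+s\in rR_{234}$. Now $v_{234}(u_{23})=h$ and $v_{234}(u_{24})=1$, so $u_{23}u_{34}$ is a nonunit, $u_{24}$ is a unit, and $\delta_{234}$ is a unit.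

\emph{The top.} In $R_{1234}\neq0$ the left side of \eqref{eq:tetra} is a product of two units and the right side is $0$, a contradiction.
\end{proof}

The proof explains the shape of the cube. We need $u_{23}$ to be a nonunit on the face $234$, so that $\delta_{234}$ is a unit, and we need $\varepsilon$ to survive on the face $123$, so that $\delta_{123}$ is nilpotent. On the face $234$ the relation $\delta_{234}a_4=0$ then forces $a_4=0$, which is why $\varepsilon$ is killed there: otherwise already this face would fail to lift. At the edge $23$ the element $h$ is not nilpotent, so in a chain $\varepsilon\nmid h^n$ and hence $h^n\mid\varepsilon$ for all $n$; this is why $\mathbf Q$ contains the elements $h^{-n}\varepsilon$.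

The proof uses the homomorphisms $g_{KL}$ only to have the ring identities in one place and to carry values of $v$ upward. Both services can be obtained inside a single ring, provided that the monoid it realizes remembers the maps $f_{KL}$. The product $\prod_KT_K$ does not remember them; as we shall see, it is realized by a product of rings. The next section builds a monoid that does.

\section{The semigroup $S(A)$}\label{sec:SA}

A subset of $A$ is \emph{rainbow} if it has at most one element of each color. Let $\Lambda$ be the set of rainbow sets, including $\emptyset$; it is closed under subsets. For $\lambda\subseteq\mu$ in $\Lambda$ with color sets $K\subseteq L$ write $T_\lambda=T_K$ and $f_{\lambda\mu}=f_{KL}$. A finite set $J\subseteq A$ \emph{supports} $s\in\prod_{\lambda\in\Lambda}T_\lambda$ if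
\[
s_\mu=f_{\mu\cap J,\mu}(s_{\mu\cap J})\qquad\text{for all }\mu\in\Lambda .
\]
Thus the coordinates of $s$ inside $J$ are unrestricted, and every other coordinate is obtained from them by the maps of the cube. Let $S_J(A)$ be the set of elements supported by $J$, and let $S(A)$ be the union of the sets $S_J(A)$ over all finite $J\subseteq A$. For example, $S_\emptyset(A)=\{1,0\}$, and $S_{\{x\}}(A)$ has six elements, one for each pair $(s_\emptyset,s_{\{x\}})\in\mathbf B\times\mathbf E$.

\begin{lemma}\label{lem:supp}
Let $J\subseteq J'$ be finite subsets of $A$.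
\begin{enumerate}
\item[(i)] $S_J(A)\subseteq S_{J'}(A)$.
\item[(ii)] $S_J(A)$ is a submonoid of $\prod_\lambda T_\lambda$ containing $0$ and closed under coordinatewise $\wedge$ and $\vee$, and restriction to the coordinates $\lambda\subseteq J$ is an isomorphism of $S_J(A)$ onto the finite product $\prod_{\lambda\subseteq J}T_\lambda$ that preserves these operations.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) Let $s\in S_J(A)$ and $\mu\in\Lambda$. The support condition at $\mu\cap J'$ reads $s_{\mu\cap J'}=f_{\mu\cap J,\mu\cap J'}(s_{\mu\cap J})$. Applying $f_{\mu\cap J',\mu}$ gives $f_{\mu\cap J,\mu}(s_{\mu\cap J})=s_\mu$.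

(ii) The maps $f$ preserve $\cdot,1,0,\wedge,\vee$, so the support condition is stable under these operations. Restriction is injective by the support condition, and a family $(t_\lambda)_{\lambda\subseteq J}$ is the restriction of the element $s_\mu=f_{\mu\cap J,\mu}(t_{\mu\cap J})$ of $S_J(A)$.
\end{proof}

By (i), finitely many elements of $S(A)$ have a common support, which may be taken to contain any given finite set. So $S(A)$ is a directed union, and it is closed under the coordinatewise operations.

\begin{lemma}\label{lem:SA}
$S(A)$ is a B-semigroup, and $s\mid t$ in $S(A)$ if and only if $s_\lambda\mid t_\lambda$ for all $\lambda\in\Lambda$. Each $S_J(A)$ is a B-subsemigroup.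
\end{lemma}

\begin{proof}
Let $s_\lambda\mid t_\lambda$ for all $\lambda$, and let $J$ support $s$ and $t$. Choose $r_\lambda$ with $s_\lambda r_\lambda=t_\lambda$ for $\lambda\subseteq J$ and let $r\in S_J(A)$ have these coordinates. Then $sr$ and $t$ lie in $S_J(A)$ and agree inside $J$, so $sr=t$. Hence divisibility, in $S(A)$ and in $S_J(A)$, is the coordinatewise order. It is a partial order whose meets and joins are the coordinatewise ones, so (B1) and (B2) are inherited from the chains. For (B3) let $d=a\wedge b$ and $a=da_1$, and let $J$ support $a,b,a_1$, hence $d$. By (B3) in $T_\lambda$ choose $b_{1,\lambda}$ for $\lambda\subseteq J$, and let $b_1\in S_J(A)$ have these coordinates. The equations $a_1\wedge b_1=1$ and $b=db_1$ hold inside $J$, hence in $S_J(A)$.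
\end{proof}

Two kinds of elements will be needed. For $x\in A$ and for a rainbow pair $\{x,y\}$ put
\[
\alpha^x_\mu=\begin{cases}f_{\{x\},\mu}(\varepsilon)&x\in\mu,\\0&x\notin\mu,\end{cases}
\qquad\qquad
e^{xy}_\mu=\begin{cases}1&\{x,y\}\subseteq\mu,\\0&\text{otherwise.}\end{cases}
\]
Under Lemma~\ref{lem:supp}(ii), $\alpha^x\in S_{\{x\}}(A)$ is the element with coordinate $0$ at $\emptyset$ and $\varepsilon$ at $\{x\}$, and $e^{xy}\in S_{\{x,y\}}(A)$ is the idempotent with coordinate $1$ at $\{x,y\}$ and $0$ at its proper subsets.

If $|A_j|=\aleph_{j-1}$, then $|S(A)|=\aleph_3$: there are $\aleph_3$ finite sets $J$, each $S_J(A)$ is countable, and the elements $\alpha^x$ are distinct because $\alpha^x_{\{x\}}=\varepsilon\ne0=\alpha^y_{\{x\}}$ for $y\ne x$.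

\section{Large color classes: no ring realizes $S(A)$}\label{sec:no}

Let $v\colon R\to S=S(A)$ be a realization by an arbitrary commutative ring, and let $v_\lambda(r)$ be the $\lambda$-coordinate of $v(r)$. Only Lemma~\ref{lem:v} is used about $R$; the Bezout property plays no role. We follow the proof of Proposition~\ref{prop:nolift}, with three substitutes: prime ideals of $R$ for the ideals of nonunits, idempotents for the passage to a vertex of the cube, and a free set for the maps $g_{KL}$. The cardinal hypothesis enters only in the third.

\subsection{Prime ideals}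
For $\lambda\in\Lambda$ let $N_\lambda=\{r\in R:v_\lambda(r)\ne1\}$. The difficulty is closure under addition, about which $v$ says nothing directly. In $R_{234}$ above, one of two elements divided the other. Here this is true only in one coordinate, and we turn it into a divisibility in $R$ by multiplying with an element that vanishes at all coordinates where it might fail.

\begin{lemma}\label{lem:prime}
$N_\lambda$ is a prime ideal of $R$ for every $\lambda\in\Lambda$.
\end{lemma}

\begin{proof}
In $T_\lambda$, a product $ab$ equals $1$ if and only if $a=b=1$, because divisibility is antisymmetric. So $N_\lambda R\subseteq N_\lambda$, the complement of $N_\lambda$ is closed under products, $1\notin N_\lambda$ and $0\in N_\lambda$. Let $r,s\in N_\lambda$. Since $T_\lambda$ is a chain we may assume $v_\lambda(r)\mid v_\lambda(s)$. Let $J\supseteq\lambda$ be a finite set supporting $v(r)$ and $v(s)$, and let $e\in S_J(A)$ be the element with coordinate $1$ at $\lambda$ and $0$ at all other rainbow subsets of $J$; thus $e_\mu=1$ if $\mu\cap J=\lambda$ and $e_\mu=0$ otherwise. If $\mu\cap J=\lambda$, then $v_\mu(r)=f_{\lambda\mu}(v_\lambda(r))$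 divides $v_\mu(s)=f_{\lambda\mu}(v_\lambda(s))$; at all other $\mu$ the coordinate of $e\,v(s)$ is $0$. Hence $v(r)\mid e\,v(s)$ by Lemma~\ref{lem:SA}. Choose $p\in R$ with $v(p)=e$. By Lemma~\ref{lem:v}(iii), $ps=rt$ for some $t\in R$, so $p(r+s)=r(p+t)$. Since $e_\lambda=1$, the $\lambda$-coordinate of this equation is $v_\lambda(r+s)=v_\lambda(r)\,v_\lambda(p+t)\ne1$.
\end{proof}

\subsection{Transition elements}
For each $x\in A$ choose $a_x\in R$ with $v(a_x)=\alpha^x$. We want equations $a_x=u_{xy}a_y$, but $\alpha^y\nmid\alpha^x$ for $x\neq y$: at the coordinate $\{x\}$ we have $\alpha^y_{\{x\}}=0$ and $\alpha^x_{\{x\}}=\varepsilon$. So we cut down to the coordinates that contain both points, by means of $e^{xy}$. The cut must be made by an idempotent of $R$, so that equations cut down in different ways can be compared. If $v(E)=e^{xy}$, then $ER=E^2R$, say $E=E^2t$. The element $Et$ satisfies $(Et)^2=E^2t\cdot t=Et$ and $E=E\cdot Et$, so it is an idempotent generator of $ER$. Fix an idempotent $E_{xy}\in R$ with $v(E_{xy})=e^{xy}$ for each rainbow pair.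

Let $x,y$ have colors $i<j$. In $T_{\{x,y\}}$ we have $\alpha^y_{\{x,y\}}=\varepsilon$, and $\alpha^x_{\{x,y\}}$ equals $\varepsilon$ if $ij\ne23$ and $h\varepsilon$ if $ij=23$. So $\alpha^y_{\{x,y\}}\mid\alpha^x_{\{x,y\}}$. (The order of the colors matters: $h\varepsilon\nmid\varepsilon$ in $\mathbf Q$.) Applying $f_{\{x,y\},\mu}$ gives $\alpha^y_\mu\mid\alpha^x_\mu$ for $\mu\supseteq\{x,y\}$, and at the other coordinates $e^{xy}\alpha^x$ vanishes. Hence $\alpha^y\mid e^{xy}\alpha^x$, and there is $u_{xy}\in R$ with
\begin{equation}\label{eq:u}
E_{xy}a_x=u_{xy}a_y,\qquad v_{\{x,y\}}(u_{xy})=\begin{cases}1&ij\ne23,\\ h&ij=23.\end{cases}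
\end{equation}
The values come from the $\{x,y\}$-coordinate of the equation, $v_{\{x,y\}}(u_{xy})\,\varepsilon=\alpha^x_{\{x,y\}}$: in $\mathbf E$ only $t=1$ solves $t\varepsilon=\varepsilon$, and in $\mathbf Q$ only $t=h$ solves $t\varepsilon=h\varepsilon$.

For a rainbow triple $\tau=\{x,y,z\}$, listed by increasing color, put
\[
\delta_\tau=u_{xy}u_{yz}-u_{xz},\qquad E_\tau=E_{xy}E_{yz}E_{xz}.
\]
By idempotency $E_\tau$ absorbs each of its three factors. Multiplying the equations \eqref{eq:u} by $E_\tau$ therefore gives $E_\tau a_x=u_{xy}E_\tau a_y=u_{xy}u_{yz}E_\tau a_z$ and $E_\tau a_x=u_{xz}E_\tau a_z$, so $E_\tau\delta_\tau a_z=0$. If $\tau$ has colors $123$, $124$ or $134$, then $T_\tau=\mathbf E$, $v_\tau(E_\tau)=1$ and $v_\tau(a_z)=\varepsilon$, so $v_\tau(\delta_\tau)\,\varepsilon=0$ and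
\begin{equation}\label{eq:delta}
v_\tau(\delta_\tau)\in\{\varepsilon,0\}\qquad(\tau\text{ of colors }123,\ 124\text{ or }134).
\end{equation}

\subsection{A free rainbow 4-set}
We know $v(u_{xy})$ at $\{x,y\}$ and $v(\delta_\tau)$ at $\tau$, and we need them at larger coordinates. The equations give nothing there: at a rainbow 4-set every $a_x$ has value $0$. What helps is that $v(u_{xy})$ has a finite support. If this support meets $\mu\supseteq\{x,y\}$ only inside $\{x,y\}$, then $v_\mu(u_{xy})$ is the image of $v_{\{x,y\}}(u_{xy})$. We have no control over the supports, so we look for a 4-set that avoids them.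

With two colors the counting is easy to see. Let a finite set $F(y)$ be given for each point $y$, and let $|B_1|=\aleph_0$, $|B_2|=\aleph_1$. Pick $y_2\in B_2$ outside the countable set $\bigcup_{y\in B_1}F(y)$, then $y_1\in B_1$ outside $F(y_2)$; neither point lies in the set attached to the other. With two copies of $\mathbb N$ this can fail: let $F(n)$ consist of the points $\le n$ of the other copy. Each further color costs one more cardinal.

\begin{lemma}\label{lem:free}
Assume $\kappa_j\ge\aleph_{j-1}$ for $j=1,\dots,4$, and let $F$ assign a finite subset of $A$ to each rainbow triple. Then there is a rainbow 4-set $c$ with $w\notin F(c\setminus\{w\})$ for all $w\in c$.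
\end{lemma}

\begin{proof}
Choose subsets $B_1,\dots,B_4$ of the four different color classes with $|B_j|=\aleph_{j-1}$, taking $B_j$ inside the class of cardinality $\kappa_j$. A union of $\aleph_n$ finite sets has cardinality at most $\aleph_n$, and $|B_1\times B_2\times B_3|=\aleph_2$, $|B_1\times B_2|=\aleph_1$. So we can choose successively
\begin{itemize}
\item $y_4\in B_4$ outside $F(\{b_1,b_2,b_3\})$ for all $(b_1,b_2,b_3)\in B_1\times B_2\times B_3$;
\item $y_3\in B_3$ outside $F(\{b_1,b_2,y_4\})$ for all $(b_1,b_2)\in B_1\times B_2$;
\item $y_2\in B_2$ outside $F(\{b_1,y_3,y_4\})$ for all $b_1\in B_1$;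
\item $y_1\in B_1$ outside $F(\{y_2,y_3,y_4\})$.
\end{itemize}
Then $c=\{y_1,y_2,y_3,y_4\}$ works.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:no}]
The first assertion is Lemma~\ref{lem:SA}, and the cardinality was computed in Section~\ref{sec:SA}. Assume $\kappa_j\ge\aleph_{j-1}$ for all $j$ and let $v\colon R\to S(A)$ be a realization, with $u_{xy}$ and $\delta_\tau$ as above. For $r\in R$ fix a finite support $\sigma(r)$ of $v(r)$. For a rainbow triple $\tau$ let $F(\tau)$ be the union of $\sigma(\delta_\tau)$ and the three sets $\sigma(u_{xy})$ belonging to the pairs in $\tau$. Take $c=\{x_1,x_2,x_3,x_4\}$, $x_i\in A_i$, from Lemma~\ref{lem:free}, and replace subsets of $c$ by their color sets in subscripts: $u_{ij}=u_{x_ix_j}$, $\delta_{ijl}=\delta_{\{x_i,x_j,x_l\}}$, $v_{234}=v_{\{x_2,x_3,x_4\}}$, $N_{1234}=N_c$.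

If $w\in c\setminus\{x_i,x_j\}$, then $\sigma(u_{ij})\subseteq F(c\setminus\{w\})$, so $w\notin\sigma(u_{ij})$. Hence $J=\sigma(u_{ij})\cup\{x_i,x_j\}$ is a support of $v(u_{ij})$ that meets $c$ exactly in $\{x_i,x_j\}$. In the same way $\sigma(\delta_{ijl})\cup\{x_i,x_j,x_l\}$ is a support of $v(\delta_{ijl})$ that meets $c$ exactly in $\{x_i,x_j,x_l\}$. The support condition now gives
\begin{equation}\label{eq:transport}
v_L(u_{ij})=f_{ij,L}(v_{ij}(u_{ij}))\quad(ij\subseteq L),\qquad v_{1234}(\delta_{ijl})=f_{ijl,1234}(v_{ijl}(\delta_{ijl})).
\end{equation}

By \eqref{eq:delta} and \eqref{eq:transport}, $v_{1234}$ takes the value $0$ at $\delta_{123},\delta_{124},\delta_{134}$. These elements lie in the ideal $N_{1234}$, and so does the right side of \eqref{eq:tetra}.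

By \eqref{eq:u} and \eqref{eq:transport}, $v_{234}(u_{23})=h\ne1$ and $v_{234}(u_{24})=1$. So $u_{23}u_{34}\in N_{234}$ and $u_{24}\notin N_{234}$. Since $N_{234}$ is an ideal, $\delta_{234}\notin N_{234}$, that is, $v_{234}(\delta_{234})=1$, and \eqref{eq:transport} gives $v_{1234}(\delta_{234})=1$. Also $v_{1234}(u_{12})=1$. Therefore the left side $u_{12}\delta_{234}$ of \eqref{eq:tetra} does not lie in the prime ideal $N_{1234}$, a contradiction.
\end{proof}

\section{Small color classes: a Bezout ring realizing $S(A)$}\label{sec:yes}

If the cube had a lifting $(R_K,g_{KL})$, the construction of Section~\ref{sec:SA} applied to it would give a ring realizing $S(A)$. It has none, but it lifts once any one of the four arrows from a triple to $1234$ is removed. So over each rainbow 4-set we cut one arrow. A cut arrow leaves a coordinate undetermined by the support, and this is harmless only if each finite $J$ leaves finitely many coordinates undetermined. The cardinal hypothesis allows us to distribute the cuts in this way.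

\subsection{Distributing the cuts}
A \emph{line in direction $l$} in $X_1\times\dots\times X_n$ is a set obtained by fixing all coordinates but the $l$-th. For $n=2$ and $X_1,X_2\subseteq\mathbb N$, the set $C_1=\{x_1<x_2\}$ meets every line in direction $1$ in a finite set, and its complement $C_2$ meets every line in direction $2$ in a finite set. The general case repeats this: the largest coordinate bounds the others and so lowers their cardinality. Recall that $\omega_n$ is the least ordinal of cardinality $\aleph_n$; for $\alpha<\omega_n$ there are fewer than $\aleph_n$ ordinals $\le\alpha$.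

\begin{lemma}\label{lem:decomp}
Let $n\ge1$ and $|X_1|,\dots,|X_n|<\aleph_{n-1}$. Then $X_1\times\dots\times X_n$ is a disjoint union of sets $C_1,\dots,C_n$ such that $C_l$ meets every line in direction $l$ in a finite set.
\end{lemma}

\begin{proof}
For $n=1$ the set $X_1$ is finite and $C_1=X_1$. Assume the lemma for $n$ and let $|X_1|,\dots,|X_{n+1}|<\aleph_n$. We may regard each $X_l$ as a subset of $\omega_{n-1}$. For each index $i$ and each $\alpha\in X_i$, the $n$ sets $\{\xi\in X_l:\xi\le\alpha\}$, $l\ne i$, have cardinality less than $\aleph_{n-1}$; let $(C^{i,\alpha}_l)_{l\ne i}$ be a partition of their product as in the lemma. For a point $x$ of $X_1\times\dots\times X_{n+1}$ let $i(x)$ be the least index at which the largest coordinate occurs, and let $x'$ be $x$ with this coordinate deleted. With $i=i(x)$, the tuple $x'$ lies in $C^{i,x_i}_l$ for exactly one $l\ne i$; put $x$ into $C_l$. Consider a line in direction $l$. Its points in $C_l$ have $i(x)\ne l$. Fix $i\ne l$; then $\alpha=x_i$ is constant on the line, and $x\mapsto x'$ maps the points of $C_l$ on the line with $i(x)=i$ injectively into the intersection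 of $C^{i,\alpha}_l$ with a line in direction $l$. There are finitely many such points for each of the $n$ values of $i$.
\end{proof}

\begin{lemma}\label{lem:cuts}
If $\kappa_j<\aleph_{j-1}$ for some $j$, the set of rainbow 4-sets is a disjoint union $C_1\sqcup\dots\sqcup C_4$ such that for each $i$ and each rainbow triple $\tau$ without color $i$, the set $\{x\in A_i:\tau\cup\{x\}\in C_i\}$ is finite.
\end{lemma}

\begin{proof}
Identify rainbow 4-sets with points of $A_1\times\dots\times A_4$. The $j$ smallest classes have cardinality less than $\aleph_{j-1}$. Partition their product by Lemma~\ref{lem:decomp}, pull the partition back along the projection, and let $C_i=\emptyset$ for the other colors $i$. If $i$ is one of the $j$ colors, a line in direction $i$ projects bijectively onto a line in direction $i$.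
\end{proof}

This is the exact failure of Lemma~\ref{lem:free}: if $F(\tau)$ is the finite set in Lemma~\ref{lem:cuts}, every rainbow 4-set $c\in C_i$ has its point $w$ of color $i$ in $F(c\setminus\{w\})$.

\subsection{Lifting the cube with one arrow cut}
Call a ring a \emph{chain ring} if its principal ideals are totally ordered by inclusion. A chain ring is Bezout, since a finitely generated ideal is generated by one of its generators. Write $\hat\imath=\{1,2,3,4\}\setminus\{i\}$.

\begin{lemma}\label{lem:cutlift}
There are chain rings with realizations $v_K\colon R_K\to T_K$ for $K\subsetneq1234$, fields $M_1,\dots,M_4$, and ring homomorphisms $g_{KL}\colon R_K\to R_L$ for $K\subseteq L\subsetneq1234$ and $g^i_K\colon R_K\to M_i$ for $\hat\imath\ne K\subsetneq1234$, such that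
\begin{enumerate}
\item[(i)] $g_{KK}=\mathrm{id}$, $g_{LM}g_{KL}=g_{KM}$, and $g^i_Lg_{KL}=g^i_K$ whenever $K,L\neq\hat\imath$;
\item[(ii)] $g_{KL}$ induces $f_{KL}$, and $g^i_K$ induces $f_{K,1234}$, on principal ideals.
\end{enumerate}
\end{lemma}

\begin{proof}
Let $k$ be a field and let $h$, $w_{ij}$ be indeterminates. For a field $L$ let $L[\varepsilon]=L[X]/(X^2)$. All maps are $k$-algebra homomorphisms. We use two facts. A field embedding $\psi\colon L\to L'$ and an element $w\in L'$ give a homomorphism $L[\varepsilon]\to L'[\varepsilon]$, $p+q\varepsilon\mapsto\psi(p)+\psi(q)w\varepsilon$. And a rational function field $k(t_1,\dots,t_m)$ embeds into a field by sending the $t_i$ to algebraically independent elements; Laurent monomials in indeterminates with linearly independent exponent vectors are algebraically independent, because distinct monomials in them are distinct Laurent monomials.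

\emph{The rings.} Let $V=k[h]_{(h)}$ and put
\[
R_\emptyset=k,\qquad R_i=k[\varepsilon],\qquad R_{ij}=k(w_{ij})[\varepsilon]\ \ (ij\ne23),\qquad R_{23}=V+k(h)\varepsilon\subseteq k(h)[\varepsilon],
\]
\[
R_{1jl}=k(w_{1j},w_{1l})[\varepsilon]\ \ (1<j<l),\qquad R_{234}=k(w_{24},w_{34})[h]_{(h)} .
\]
The ideals of $L[\varepsilon]$ are $(1),(\varepsilon),(0)$, which gives $\mathbf E$, and the discrete valuation ring $R_{234}$ gives $\mathbf N$. In $R_{23}$, the trivial extension of $V$ by $k(h)$, let $u$ denote a unit of $V$. An element $u+q\varepsilon$ is a unit with inverse $u^{-1}-u^{-2}q\varepsilon$. So $h^nu+q\varepsilon=h^n(u+h^{-n}q\varepsilon)$ generates $(h^n)=h^nV+k(h)\varepsilon$, and $h^nu\varepsilon$ generates $(h^n\varepsilon)=h^nV\varepsilon$ for $n\in\mathbb Z$. These ideals are distinct and multiply as in $\mathbf Q$.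

\emph{Maps between proper subsets.} The maps from $R_\emptyset=k$ are the structure maps. From singletons to pairs: for $i<j$, $ij\ne23$, send $\varepsilon\in R_i$ to $\varepsilon$ and $\varepsilon\in R_j$ to $w_{ij}\varepsilon$; send $\varepsilon\in R_2$ to $h\varepsilon\in R_{23}$ and $\varepsilon\in R_3$ to $\varepsilon\in R_{23}$. From pairs to triples: $R_{1j}\to R_{1jl}$ and $R_{1l}\to R_{1jl}$ are the inclusions. Through them $\varepsilon\in R_m$ goes to $w_{1m}\varepsilon\in R_{1jl}$ for $m=j,l$, and the map from the third pair is chosen to agree with this: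
\[
\begin{array}{lll}
R_{23}\to R_{123}\colon & h\mapsto w_{12}/w_{13}, & \varepsilon\mapsto w_{13}\varepsilon,\\
R_{24}\to R_{124}\colon & w_{24}\mapsto w_{14}/w_{12}, & \varepsilon\mapsto w_{12}\varepsilon,\\
R_{34}\to R_{134}\colon & w_{34}\mapsto w_{14}/w_{13}, & \varepsilon\mapsto w_{13}\varepsilon.
\end{array}
\]
The first of these is the restriction of a map $k(h)[\varepsilon]\to R_{123}$. The maps $R_{23},R_{24},R_{34}\to R_{234}$ are $p+q\varepsilon\mapsto p$; note that $V$, $k(w_{24})$ and $k(w_{34})$ are subrings of $R_{234}$. A singleton $m$ in a triple lies in two pairs, and we need the two composites to agree on $\varepsilon\in R_m$. In $R_{234}$ both send it to $0$. In $R_{1jl}$, for $m=1$ both give $\varepsilon$; for $m\neq 1$ the route through the third pair gives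
\[
\begin{array}{lll}
R_{123}\colon & \varepsilon\in R_2\mapsto h\varepsilon\mapsto w_{12}\varepsilon, & \varepsilon\in R_3\mapsto\varepsilon\mapsto w_{13}\varepsilon,\\
R_{124}\colon & \varepsilon\in R_2\mapsto\varepsilon\mapsto w_{12}\varepsilon, & \varepsilon\in R_4\mapsto w_{24}\varepsilon\mapsto w_{14}\varepsilon,\\
R_{134}\colon & \varepsilon\in R_3\mapsto\varepsilon\mapsto w_{13}\varepsilon, & \varepsilon\in R_4\mapsto w_{34}\varepsilon\mapsto w_{14}\varepsilon,
\end{array}
\]
which is $w_{1m}\varepsilon$ each time. Define the map from a singleton to a triple as this common composite. Then the $g_{KL}$ satisfy (i).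

\emph{The four tops.} Let $M_1=k(w_{12},w_{13},w_{14})$, $M_2=M_1(w_{34})$, $M_3=M_1(w_{24})$ and $M_4=M_1(h)$. For a triple $1jl\ne\hat\imath$ let $g^i_{1jl}$ be $p+q\varepsilon\mapsto p$. For $i\ne1$ let $g^i_{234}$ be the restriction to $R_{234}$ of the field embedding $k(h,w_{24},w_{34})\to M_i$ given by
\[
\begin{array}{c|ccc}
 & h & w_{24} & w_{34}\\ \hline
M_2 & w_{12}/w_{13} & w_{14}/w_{12} & w_{34}\\
M_3 & w_{12}/w_{13} & w_{24} & w_{14}/w_{13}\\
M_4 & h & w_{14}/w_{12} & w_{14}/w_{13}
\end{array}
\]
In each row the three exponent vectors are linearly independent, so the embedding exists. A pair $K$ lies in two triples, at most one of which is $\hat\imath$. Define $g^i_K$ as the composite through a triple different from $\hat\imath$. If both triples are allowed, the composites agree. Both kill the $\varepsilon$-part, so only the image of the indeterminate matters. For $K=1j$ both routes fix $w_{1j}$. For $K\subseteq234$ the two triples are $K\cup\{1\}$ and $234$, and both are allowed exactly for $K=23,24$ if $i=2$, for $K=23,34$ if $i=3$, and for $K=24,34$ if $i=4$; in these cases the entry of the table is the image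 of the indeterminate under $R_K\to R_{K\cup\{1\}}$. Finally, $k$ and $k[\varepsilon]$ have exactly one $k$-algebra map into a field extension of $k$; this defines $g^i_K$ for $|K|\le1$ and gives the remaining cases of (i).

\emph{Induced maps.} It suffices to follow one generator of each principal ideal. Units go to units. The generator $\varepsilon$ of $R_m$ or $R_{ij}$ $(ij\neq 23)$ goes to a unit times $\varepsilon$ in a ring realizing $\mathbf E$, to $h\varepsilon$ or $\varepsilon$ in $R_{23}$ as prescribed, and to $0$ in $R_{234}$ and $M_i$. In $R_{123}$ the image of $h$ is a unit, so $h^n$ goes to a unit and $h^n\varepsilon$ to a unit times $\varepsilon$. In $R_{234}$, $h^n\mapsto h^n$ and $h^n\varepsilon\mapsto0$. In $M_i$ the image of $h$ is nonzero and nilpotents go to $0$. This is (ii).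
\end{proof}

One sees where a common top fails. Compatibility with all three triples $1jl$ would force $h\mapsto w_{12}/w_{13}$, $w_{24}\mapsto w_{14}/w_{12}$ and $w_{34}\mapsto w_{14}/w_{13}$, and the unit $hw_{24}-w_{34}$ of $R_{234}$ would go to $0$. Each $M_i$, $i\neq1$, keeps two of these three assignments and frees the third.

\subsection{The ring}

\begin{proof}[Proof of Theorem~\ref{thm:yes}]
The second sentence of the theorem follows from the first and Theorem~\ref{thm:no}. Let $\kappa_j<\aleph_{j-1}$ for some $j$ and take $C_1,\dots,C_4$ from Lemma~\ref{lem:cuts}. For $\lambda\in\Lambda$ with $|\lambda|\le3$ and color set $K$ let $R_\lambda=R_K$; for $c\in C_i$ let $R_c=M_i$. The inclusions $c\setminus A_i\subset c$ with $c\in C_i$ are called \emph{cut}; the larger set in a cut inclusion has four elements and the smaller has three. For every uncut inclusion $\lambda\subseteq\mu$, Lemma~\ref{lem:cutlift} (or the identity, if $\lambda=\mu$) gives a homomorphism $g_{\lambda\mu}\colon R_\lambda\to R_\mu$ inducing $f_{\lambda\mu}$, and $g_{\nu\mu}g_{\lambda\nu}=g_{\lambda\mu}$ when all three inclusions are uncut.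

\emph{Supports.} Let $J\subseteq A$ be finite. Call $\mu\in\Lambda$ \emph{exceptional for $J$} if $\mu\cap J\subseteq\mu$ is cut. Then $\mu=\tau\cup\{x\}\in C_i$ for a rainbow triple $\tau\subseteq J$ and some $x\in A_i$, so by Lemma~\ref{lem:cuts} only finitely many $\mu$ are exceptional for $J$. Let $R_J$ be the set of $r\in\prod_\lambda R_\lambda$ with $r_\mu=g_{\mu\cap J,\mu}(r_{\mu\cap J})$ for all $\mu$ that are not exceptional for $J$. It is a subring. Call a coordinate \emph{free for $J$} if it is contained in $J$ or exceptional for $J$. No condition is imposed at the free coordinates, and all others are determined by them. So restriction to the finitely many free coordinates is an isomorphism of $R_J$ onto a finite product of chain rings.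

If $J\subseteq J'$, then $R_J\subseteq R_{J'}$. Indeed, let $r\in R_J$, let $\mu$ be nonexceptional for $J'$, and put $\lambda=\mu\cap J\subseteq\nu=\mu\cap J'$. If $\nu=\mu$, nothing is required. Let $\nu\ne\mu$. Then $\lambda\subseteq\mu$ is uncut: otherwise $|\lambda|=3$, $|\mu|=4$ and $\nu=\lambda$, so $\nu\subseteq\mu$ would be cut. Also $\lambda=\nu\cap J\subseteq\nu$ is uncut because $|\nu|\le3$. Hence $r_\nu=g_{\lambda\nu}(r_\lambda)$ and $r_\mu=g_{\lambda\mu}(r_\lambda)=g_{\nu\mu}(r_\nu)$.

\emph{The Bezout property.} Let $R$ be the directed union of the rings $R_J$. Each $R_J$ is Bezout, since ideals of a finite product are products of ideals. If $r,r'\in R_J$ and $rR_J+r'R_J=dR_J$, then $rR+r'R=dR$. So $R$ is a Bezout ring. For $r\in R$ let $v(r)_\lambda\in T_\lambda$ correspond to the ideal $r_\lambda R_\lambda$. Then $v(rr')=v(r)v(r')$, $v(1)=1$ and $v(0)=0$. We show that $rR\mapsto v(r)$ is an isomorphism $S_R\to S(A)$.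

\emph{Well defined and injective.} We claim that $r'\in rR$ if and only if $v(r)_\lambda\mid v(r')_\lambda$ for all $\lambda$. ``Only if'' holds because $v$ is multiplicative. Conversely let $r,r'\in R_J$, solve $r_\lambda t_\lambda=r'_\lambda$ at the coordinates free for $J$, and let $t\in R_J$ have these free coordinates. Then $rt$ and $r'$ lie in $R_J$ and agree at the free coordinates, so $rt=r'$. Since divisibility in $T_\lambda$ is antisymmetric, $rR=r'R$ if and only if $v(r)=v(r')$.

\emph{The image lies in $S(A)$.} Here the finiteness of the exceptional set is essential. Let $r\in R_J$ and let $J'$ be the union of $J$ and all $\mu$ exceptional for $J$, a finite set. We show that $J'$ supports $v(r)$. Given $\mu$, put $\lambda=\mu\cap J$ and $\nu=\mu\cap J'$. If $\nu=\mu$ there is nothing to show. Otherwise $\mu\not\subseteq J'$, so $\mu$ is not exceptional for $J$; nor is $\nu$, as $|\nu|\le3$. Hence $v(r)_\mu=f_{\lambda\mu}(v(r)_\lambda)$ and $v(r)_\nu=f_{\lambda\nu}(v(r)_\lambda)$, and Lemma~\ref{lem:cube} gives $v(r)_\mu=f_{\nu\mu}(v(r)_\nu)$.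

\emph{Surjective.} Let $s\in S_J(A)$. At each coordinate $\lambda$ free for $J$ choose a generator $r_\lambda$ of the ideal corresponding to $s_\lambda$, and let $r\in R_J$ have these free coordinates. At every other $\mu$ we get $v(r)_\mu=f_{\mu\cap J,\mu}(s_{\mu\cap J})=s_\mu$. So $v(r)=s$.
\end{proof}

\section{Directed unions and infinitary logic}\label{sec:logic}

The formulas of $L_{\infty\omega}$ are built from atomic formulas by negation, conjunction and disjunction of arbitrary sets of formulas, and quantification over finitely many variables; first-order sentences are among its sentences. Two structures are \emph{$L_{\infty\omega}$-equivalent} if they satisfy the same $L_{\infty\omega}$-sentences. A \emph{back-and-forth system} between structures $S$ and $S'$ is a nonempty set $I$ of isomorphisms from substructures of $S$ onto substructures of $S'$ such that for each $p\in I$, every $s\in S$ lies in the domain of some extension of $p$ in $I$, and every $s'\in S'$ lies in the range of some extension of $p$ in $I$. By Karp's theorem~\cite{Karp}, structures related by a back-and-forth system are $L_{\infty\omega}$-equivalent.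 Since an element of $S(A)$ involves only finitely many points of $A$, such a system cannot tell infinite color classes apart.

\begin{lemma}\label{lem:bf}
If all color classes of $A$ and of $A'$ are infinite, then $S(A)$ and $S(A')$ are $L_{\infty\omega}$-equivalent in the language $(\cdot,1,0)$.
\end{lemma}

\begin{proof}
Let $\beta\colon J\to J'$ be a color-preserving bijection between finite subsets of $A$ and $A'$. It matches the rainbow subsets of $J$ and $J'$, so Lemma~\ref{lem:supp}(ii) gives an isomorphism $\beta_*\colon S_J(A)\to S_{J'}(A')$ with $(\beta_*s)_{\beta(\lambda)}=s_\lambda$ for $\lambda\subseteq J$. If $\beta_1\colon J_1\to J_1'$ extends $\beta$, then $\beta_{1*}$ extends $\beta_*$. To see this, let $s\in S_J(A)$. Both $\beta_{1*}s$ and $\beta_*s$ are supported by $J_1'$, so we compare them at $\lambda'=\beta_1(\lambda)$ with $\lambda\subseteq J_1$. Since $\lambda'\cap J'=\beta(\lambda\cap J)$ and colors are preserved,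
\[
(\beta_*s)_{\lambda'}=f_{\lambda'\cap J',\lambda'}(s_{\lambda\cap J})=f_{\lambda\cap J,\lambda}(s_{\lambda\cap J})=s_\lambda=(\beta_{1*}s)_{\lambda'} .
\]
Let $I$ be the set of all $\beta_*$; it contains the map belonging to $J=J'=\emptyset$. Given $\beta$ and $s\in S(A)$, choose a finite $J_1\supseteq J$ supporting $s$. As the classes of $A'$ are infinite, $\beta$ extends to a color-preserving injection $\beta_1$ on $J_1$, and $s$ lies in the domain of $\beta_{1*}$. The same argument applied to $\beta^{-1}$ gives the other half. So $I$ is a back-and-forth system.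
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:logic}]
Let $|A_i|=\aleph_{i-1}$ and $|A'_i|=\aleph_0$ for $i=1,\dots,4$. The second smallest class of $A'$ has cardinality $\aleph_0<\aleph_1$, so $S(A')$ is the divisibility theory of a Bezout ring by Theorem~\ref{thm:yes}, while $S(A)$ is not by Theorem~\ref{thm:no}. A class defined by $L_{\infty\omega}$-sentences contains both of two $L_{\infty\omega}$-equivalent structures or neither, so Lemma~\ref{lem:bf} gives the first assertion.

For the second, $S(A)$ is the directed union of its B-subsemigroups $S_J(A)\cong\prod_{\lambda\subseteq J}T_\lambda$, by Lemmas~\ref{lem:supp} and~\ref{lem:SA}. Each factor is realized by a chain ring: by $R_K$ from Lemma~\ref{lem:cutlift} for $K\ne1234$, and by a field for $K=1234$. The finite product of these rings is a Bezout ring whose principal ideals are the products of principal ideals of the factors, so it realizes $S_J(A)$. Thus every $S_J(A)$ is the divisibility theory of a Bezout ring, and their union $S(A)$ is not.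
\end{proof}

\begin{thebibliography}{9}

\bibitem{DT}
\emph{Divisibility theory of semi-hereditary rings},
\texttt{https://\allowbreak www.ams.org/\allowbreak journals/\allowbreak proc/\allowbreak 2010-138-12/\allowbreak S0002-9939-2010-10465-3/\allowbreak S0002-9939-2010-10465-3.pdf}.

\bibitem{Karp}
C.~Karp, \emph{Finite-quantifier equivalence}, 1965.

\end{thebibliography}
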